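# Two-terminal reliability roots are dense in the plane

## The theorems, and the terms they use

**Theorem 1.** The set of roots of two-terminal reliability polynomials is an unbounded subset of $\mathbb C$.

**Theorem 2.** The roots of two-terminal reliability polynomials of *simple* graphs are dense in $\mathbb C$. So the closure of the set of all roots, for simple graphs or for multigraphs, is all of $\mathbb C$.

A third statement says which networks cannot be responsible for this.

**Proposition 3.** Every root $z$ of the two-terminal reliability polynomial of a series-parallel network satisfies $|z|<3$. So networks that are not series-parallel are needed for Theorem 1.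

Let us unpack the words.

**Definition (network, reliability).** A network $\mathbf N=(V,E)$ has a finite set $V$ of nodes and a finite collection $E$ of undirected edges; parallel edges are allowed. Two distinct nodes $S,T$, the terminals, are marked. Nodes never fail. Each edge is operational with probability $p\in[0,1]$, independently of the others. The two-terminal reliability is the probability that some path of operational edges joins $S$ to $T$. If there are $n$ edges, it equals
$$\mathrm{Rel}(\mathbf N;p)=\sum_{k=0}^{n}N_k(\mathbf N)\,p^k(1-p)^{n-k},$$
where $N_k(\mathbf N)$ is the number of $k$-element edge sets that contain a path from $S$ to $T$.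

We consider only networks in which $S$ and $T$ are joined by at least one path, so the polynomial is not identically zero. Its complex zeros are the *roots* in the theorems. For $p\in[0,1]$ we are looking at a probability; a root elsewhere has no probabilistic meaning, and the question is purely about where the zeros of this family of polynomials can lie.

The problem comes from the volume "Technical University Of Civil Engineering Bucharest" (https://dmi.utcb.ro/wp-content/uploads/2022/09/proceedings2022.pdf). It is put there as an open question whether the set of roots is bounded. A result of Brown and DeGagné says that the closure of the set of roots contains the two disks $|z|\le1$ and $|z-1|\le1$. We shall not use it.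

Theorem 2 implies Theorem 1. We still prove Theorem 1 separately, because its proof is shorter and shows the mechanism best. The only outside result needed is the following textbook theorem.

**Hurwitz's theorem.** Let $\Omega\subset\mathbb C$ be open and connected, and let $g_K$ be analytic functions on $\Omega$ converging locally uniformly to $g\not\equiv0$. If $g(z_0)=0$, then for every $\varepsilon>0$ the function $g_K$ has a zero in $\{z\in\Omega:|z-z_0|<\varepsilon\}$ for all sufficiently large $K$.

## Bundles, paths and the bridge, by hand

A single edge has reliability $p$, with root $0$. A bundle of $d$ parallel edges fails only if all of them fail, so its reliability is $1-(1-p)^d$. Its roots are the numbers $1-\omega$ with $\omega^d=1$; they all lie on the circle $|z-1|=1$. With $d=2$ we get the root $2$, the farthest point of that circle from $0$.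

Now take $d$ internally disjoint paths of length $h$ between $S$ and $T$. Each path works with probability $p^h$, so the reliability is
$$1-(1-p^h)^d, \qquad\text{with roots given by } p^h=1-\omega,\ \omega^d=1. \tag{1}$$
Since $|1-\omega|\le2$, these roots have modulus at most $2^{1/h}$.

The smallest network that mixes things in a new way is the bridge: nodes $S,T,a,b$, four outer edges $Sa,Sb,Ta,Tb$, and the middle edge $ab$. Condition on the middle edge. If it works, $a$ and $b$ merge, and we have two bundles of two edges in series. If it fails, we have two parallel paths of length $2$. Hence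
$$p\,(2p-p^2)^2+(1-p)(2p^2-p^4)=p^2\,(2p^3-5p^2+2p+2).$$
The cubic is negative at $-0.45$ (value about $-0.095$) and positive at $-0.43$ (value about $0.056$), so it has a real root $r$ between. On $(-\infty,0]$ its derivative $6p^2-10p+2$ is positive, and for $p>0$ its only local minimum, at $p=(5+\sqrt{13})/6\approx1.434$, has value about $0.48>0$; so $r$ is the only real root. The product of the three roots is $-1$, so the other two are conjugate of modulus $|r|^{-1/2}$, which lies between $1.49$ and $1.53$. Nothing large yet.

## Series-parallel networks have no root with $|z|\ge3$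

The natural first attempt is to iterate: replace edges by bundles, bundles by chains of bundles, and so on, hoping that roots drift outward.

**Definition (series-parallel network).** A series-parallel network is one built from single edges by two operations: *series composition*, which glues the second terminal of one network to the first terminal of another, and *parallel composition*, which glues the first terminals together and the second terminals together.

If the two pieces have reliabilities $x$ and $y$, the series composition has reliability $xy$, and the parallel composition has reliability $1-(1-x)(1-y)$. The networks in (1) are series-parallel; for instance, two paths of length two give $1-(1-p^2)^2$.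

**Proof of Proposition 3.** The purpose is to show that the region "modulus at least $3$" is preserved by both operations. Let $|p|\ge3$. A single edge has $|\mathrm{Rel}|=|p|\ge3$. If $|x|,|y|\ge3$, then $|xy|\ge9\ge 3$, and
$$|1-(1-x)(1-y)|\ \ge\ |1-x|\,|1-y|-1\ \ge\ (|x|-1)(|y|-1)-1\ \ge\ 2\cdot2-1=3 .$$
By induction on the construction, $|\mathrm{Rel}(\mathbf N;p)|\ge3$ for every series-parallel network $\mathbf N$. In particular the value is not $0$, so $p$ is not a root. $\blacksquare$

So the first attempt stops exactly here: once $|p|\ge3$, series and parallel operations can never bring the effective probability of a piece of network back to $0$. What they can do is push it far away. If $|p|>2$, then $|1-p|>1$, and a bundle of $K$ edges has effective probability $1-(1-p)^K\to\infty$ as $K\to\infty$. We shall turn this obstruction into a tool: *for large $|p|$ we can make an edge behave as if its probability were $\infty$.*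

## The bridge with its outer edges at infinity

Let us see what an infinite probability does. In the bridge, give the middle edge probability $p$ and the outer edges probability $p'$. Conditioning as before, the reliability is
$$p\,(2p'-p'^2)^2+(1-p)(2p'^2-p'^4)=(2p-1)\,p'^4+\text{lower powers of }p'.$$
When $p'\to\infty$, what survives is $2p-1$. The surviving coefficient has a zero at an interior value, $\tfrac12$: the two terms of the conditioning now enter with opposite signs, and they can cancel. This is what series-parallel operations could not do at large $|p|$.

The root $\frac12$ is not large. Put $n$ parallel edges between $a$ and $b$: then $2p-1$ is replaced by $2\bigl(1-(1-p)^n\bigr)-1=1-2(1-p)^n$, with zeros on $|p-1|=2^{-1/n}$. These all have $|p|<2$. More generally, replace the middle edge by any series-parallel network $H$ between $a$ and $b$. The surviving coefficient is $2\,\mathrm{Rel}(H;p)-1$. For $|p|\ge3$ we have $|\mathrm{Rel}(H;p)|\ge3$ by the proof above, so it has no zero there. The obstruction returns if the interior of $H$ stays away from $S$ and $T$.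

The remedy is to put $n$ paths of length $N$ between $a$ and $b$ and to join *every* node of these paths to both $S$ and $T$ by edges of infinite probability. Conditioning by hand is now hopeless, so we need a good way to compute.

## Edge weights and a colouring sum evaluated at one colour

Let $G$ be a multigraph with terminals $S\ne T$ and an individual variable $p_e$ for each edge $e$. For $A\subseteq E$ write $S\sim_AT$ if $S$ and $T$ are connected in $(V,A)$, and put
$$\mathrm{Rel}_G((p_e))=\sum_{A:\,S\sim_AT}\ \prod_{e\in A}p_e\prod_{e\notin A}(1-p_e).$$
For $p_e\ne1$ let $w_e=\frac1{1-p_e}$ and $v_e=w_e-1=\frac{p_e}{1-p_e}$. Taking out the factor $1-p_e$ for every edge gives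
$$\mathrm{Rel}_G=\prod_e(1-p_e)\cdot C_G,\qquad C_G:=\sum_{A:\,S\sim_AT}\ \prod_{e\in A}v_e,\qquad D_G:=\sum_{A:\,S\not\sim_AT}\ \prod_{e\in A}v_e. \tag{2}$$
Both $C_G$ and $D_G$ are polynomials in the variables $w_e$. Together they sum over all subsets, so
$$C_G+D_G=\prod_e(1+v_e)=\prod_ew_e. \tag{3}$$
The point of these variables is that $p_e=\infty$ becomes the harmless value $w_e=0$, that is, $v_e=-1$.

**Lemma 1.** For an integer $q\ge2$ let
$$Z_q=\sum_\varphi\ \prod_{e=xy}\bigl(1+v_e\,[\varphi(x)=\varphi(y)]\bigr),$$
summed over all $\varphi:V\to\{1,\dots,q\}$ with $\varphi(S)=1$ and $\varphi(T)=2$, where $[\cdot]$ is $1$ if the statement holds and $0$ if not. Then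
$$Z_q=\sum_{A:\,S\not\sim_AT}q^{\,k(A)-2}\prod_{e\in A}v_e,$$
where $k(A)$ is the number of components of $(V,A)$. This is a polynomial in $q$, and its value at $q=1$ is $D_G$.

*Proof.* Expand the product over subsets $A\subseteq E$: from each $e\in A$ take the term $v_e[\varphi(x)=\varphi(y)]$, from the others take $1$. The coefficient of $\prod_{e\in A}v_e$ is then the number of $\varphi$ that are constant on each component of $(V,A)$ and satisfy $\varphi(S)=1$, $\varphi(T)=2$. If $S\sim_AT$ there is none. Otherwise the components of $S$ and of $T$ are two different components with prescribed colours, and the other $k(A)-2$ are free: $q^{k(A)-2}$ colourings. Since $k(A)\ge2$ whenever $S\not\sim_AT$, the result is a polynomial in $q$; at $q=1$ every power is $1$, and we get $D_G$. $\square$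

A colouring with $q=1$ and $\varphi(T)=2$ does not exist. The value at $q=1$ means: compute the polynomial from integers $q\ge2$ and then substitute.

*Example.* Let $G$ be the path $S,a,T$ with weights $v_1,v_2$. The choices $\varphi(a)=1$, $\varphi(a)=2$ and the other $q-2$ colours give $Z_q=(1+v_1)+(1+v_2)+(q-2)=q+v_1+v_2$. At $q=1$ this is $1+v_1+v_2$, which is indeed $D_G$: only $A=\{1,2\}$ connects. Now set $v_1=v_2=-1$. Colours $1$ and $2$ are forbidden at $a$, and $Z_q=q-2$, the number of colours left. At $q=1$ that number is $-1$. So a node joined to both terminals by edges of infinite probability behaves as if it had $-1$ colours available. This negative number is the source of the cancellation seen in the bridge.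

## The graph $G_{n,N}$ at $w'=0$

**Definition ($G_{n,N}$).** Let $n\ge1$ and $N\ge2$. The graph $G=G_{n,N}$ has nodes $S,T,a,b$ and $u_{c,l}$ for $1\le c\le n$, $1\le l\le N-1$. Its edges are of two kinds:

* *ordinary edges*: for each $c$, the $N$ edges of the path $a,u_{c,1},\dots,u_{c,N-1},b$;
* *special edges*: $Sa,Sb,Ta,Tb$ and all $Su_{c,l}$, $Tu_{c,l}$; their number is $m=4+2n(N-1)$.

All ordinary edges get the variable $w$, with $v=w-1$, and all special edges get $w'$. Write $C_G(w,w')$ for the resulting polynomial. For example, $G_{1,2}$ has five nodes $S,T,a,u,b$: the path $a,u,b$, with each of its three nodes joined to $S$ and $T$; here $m=6$.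

**Lemma 2.** With $v=w-1$,
$$C_G(w,0)=\bigl(2v^N-(v-1)^N\bigr)^n-2\bigl(v^N-(v-1)^N\bigr)^n .$$

*Proof.*

**Step 1: reduce to counting colourings with $q-2$ colours.** With $w'=0$ the product in (3) vanishes, so $C_G=-D_G$, and $D_G$ is the value of $Z_q$ at $q=1$. Every special edge has $v_e=-1$, hence contributes the factor $1-[\varphi(x)=\varphi(y)]$. So only those $\varphi$ contribute for which the ends of each special edge have different colours. As $\varphi(S)=1$, $\varphi(T)=2$, and every other node is joined by special edges to both $S$ and $T$, this says exactly that $a$, $b$ and all $u_{c,l}$ take colours in $\{3,\dots,q\}$. Let $q\ge3$ be an integer and $Q:=q-2$ the number of these colours. An ordinary edge has weight $1+v$ if its ends agree and $1$ otherwise.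

**Step 2: sum over the interior of one path.** Index rows and columns by the $Q$ colours and let $M=J+vI$, with $J$ the all-ones matrix. The entries of $M$ are the weights of an ordinary edge. If $\varphi(a)=\alpha$ and $\varphi(b)=\beta$ are fixed, summing over the colours of $u_{c,1},\dots,u_{c,N-1}$ gives $(M^N)_{\alpha\beta}$. Since $J^2=QJ$, we have $J^j=Q^{j-1}J$ for $j\ge1$, and the binomial theorem yields
$$M^N=v^NI+XJ,\qquad X=\sum_{j=1}^N\binom Nj v^{N-j}Q^{j-1}=\frac{(v+Q)^N-v^N}{Q}.$$
The sum shows that $X$ is a polynomial in $Q$.

**Step 3: sum over the colours of $a$ and $b$.** Once these are fixed, the $n$ paths contribute independently. Each contributes $X+v^N$ if $\varphi(a)=\varphi(b)$, which happens in $Q$ ways, and $X$ if $\varphi(a)\ne\varphi(b)$, which happens in $Q(Q-1)$ ways. Hence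
$$Z_q=Q\,(X+v^N)^n+Q(Q-1)\,X^n\qquad(q\ge3).$$

**Step 4: evaluate at one colour.** Both sides are polynomials in $q$ that agree for all integers $q\ge3$, so they agree identically. At $q=1$ we have $Q=-1$, $Q(Q-1)=2$ and $X=v^N-(v-1)^N$. Therefore $D_G=-(X+v^N)^n+2X^n$, and $C_G=-D_G$ is the stated expression. $\square$

Now return to $p$. With $w=\frac1{1-p}$ we have $v=\frac p{1-p}$ and $v-1=\frac{2p-1}{1-p}$. Each bracket in Lemma 2 is homogeneous of degree $N$ in $v$ and $v-1$, so multiplying by $(1-p)^{nN}$ clears denominators:
$$(1-p)^{nN}\,C_G\Bigl(\tfrac1{1-p},0\Bigr)=f_{n,N}(p):=\bigl(2p^N-(2p-1)^N\bigr)^n-2\bigl(p^N-(2p-1)^N\bigr)^n. \tag{4}$$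

*Check.* The formula for $f_{n,N}$ also makes sense for $N=1$, where it reads $f_{n,1}(p)=1-2(1-p)^n$. This is exactly what we found by hand for the bridge with $n$ middle edges.

## From $w'=0$ back to networks with one probability

The value $w'=0$ is not attained by a network, but it is a limit. The next lemma realises it by bundles in which every edge has the same $p$.

**Definition ($\mathbf N^{\ell,K}_{n,N}$).** For $\ell,K\ge1$ let $\mathbf N^{\ell,K}_{n,N}$ be obtained from $G_{n,N}$ by replacing each special edge with $K$ internally disjoint paths of length $\ell$ between its endpoints (for $\ell=1$, with $K$ parallel edges). All edges have operational probability $p$.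

For $\ell\ge2$ and $N\ge2$ this is a simple graph: the new paths have length at least $2$, and so do the $n$ paths from $a$ to $b$, so no two edges have the same pair of ends. For example, $\mathbf N^{2,1}_{1,2}$ is $G_{1,2}$ with each of its six special edges subdivided once.

**Lemma 3.** Let $n\ge 1$, $N\ge2$, $\ell\ge1$ and $U_\ell=\{p\in\mathbb C:|p|>2^{1/\ell}\}$. Every zero of $f_{n,N}$ in $U_\ell$ is a limit, as $K\to\infty$, of roots of $\mathrm{Rel}(\mathbf N^{\ell,K}_{n,N};p)$.

*Proof.*

**Step 1: express the reliability through $C_G$.** Let first $p\in[0,1]$. A replaced special edge connects its two endpoints with probability $p'=1-(1-p^\ell)^K$. Different bundles use different edges, and the inner nodes of a bundle lie on nothing else. So a bundle acts as one independent edge with probability $p'$, and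
$$\mathrm{Rel}(\mathbf N^{\ell,K}_{n,N};p)=\mathrm{Rel}_G(p\text{ on ordinary edges},\ p'\text{ on special edges}).$$
Both sides are polynomials in $p$, so the identity holds for all $p\in\mathbb C$. Let now $p\in U_\ell$. Then $|1-p^\ell|\ge|p|^\ell-1>1$, so $1-p'=(1-p^\ell)^K\ne0$; and $p\ne1$ because $|p|>1$. Formula (2), with $nN$ ordinary and $m$ special edges, gives
$$\mathrm{Rel}(\mathbf N^{\ell,K}_{n,N};p)=(1-p^\ell)^{Km}\cdot g_K(p),\qquad g_K(p)=(1-p)^{nN}\,C_G\Bigl(\tfrac1{1-p},\,(1-p^\ell)^{-K}\Bigr). \tag{5}$$
The first factor has no zero in $U_\ell$, so in $U_\ell$ the roots of the reliability polynomial are the zeros of $g_K$.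

**Step 2: show $g_K\to f_{n,N}$ locally uniformly on $U_\ell$.** Write $C_G(w,w')=\sum_{j=0}^mc_j(w)\,w'^{\,j}$ with polynomials $c_j$. On a compact set $L\subset U_\ell$ there is $r>1$ with $|1-p^\ell|\ge r$, and the functions $(1-p)^{nN}c_j(\frac1{1-p})$ are bounded, say by $B$. By (4) the term with $j=0$ is $f_{n,N}$. Hence on $L$
$$|g_K(p)-f_{n,N}(p)|\le B\sum_{j=1}^mr^{-Kj}\longrightarrow0 .$$

**Step 3: check that the limit is not identically zero.** For $p\ne0$, take $p^{nN}$ out of (4):
$$f_{n,N}(p)=p^{nN}\bigl[(2-s)^n-2(1-s)^n\bigr],\qquad s=t^N,\quad t=2-\tfrac1p. \tag{6}$$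
The bracket is a polynomial in $s$ that equals $1$ at $s=1$, so it has finitely many zeros. On the connected open set $U_\ell$ the function $s$ of $p$ is analytic and not constant, so it takes infinitely many values. Therefore $f_{n,N}\not\equiv0$ on $U_\ell$.

**Step 4: conclude.** Hurwitz's theorem applies to $g_K\to f_{n,N}$ on $U_\ell$: near every zero of $f_{n,N}$ in $U_\ell$ there are zeros of $g_K$ for all large $K$, and these are roots by Step 1. $\square$

Everything now rests on the zeros of the explicit polynomial $f_{n,N}$.

## Zeros of $f_{n,N}$ and the balance $\kappa_n\approx|t|^N$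

By (6) a zero $p\ne0$ is governed by $t=2-\frac1p$, that is, $p=\frac1{2-t}$. **Large $p$ means $t$ near $2$**, hence $s=t^N$ of size about $2^N$. Let us see what this demands. For $n=1$ the bracket is $(2-s)-2(1-s)=s$, so the only zero is at $t=0$, $p=\frac12$. For $n=2$ it is $(2-s)^2-2(1-s)^2=2-s^2$, so $t^N=\pm\sqrt2$.

If $n$ is fixed and $N\to\infty$, we do not get far. The bracket has finitely many zeros $s$, so the corresponding $|t|=|s|^{1/N}$ has limit superior at most $1$, and $|p|\le\frac1{2-|t|}$ has limit superior at most $1$. The number $n$ of paths must grow with $N$, and the bracket must have zeros $s$ of size $2^N$. It does.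

For $n\ge2$ put
$$\delta_n=2^{1/n}-1,\qquad\kappa_n=\frac1{\delta_n}-1 .$$
Since $0<\delta_n\le\sqrt2-1<1$, we have $\kappa_n>0$. As $\delta_n$ decreases, $\kappa_n$ increases. From $2^{1/n}=e^{(\ln2)/n}$ we get $\delta_n\sim\frac{\ln2}n$, so $\kappa_n\sim\frac n{\ln2}$; in particular $\kappa_n\to\infty$ and $\kappa_{n+1}/\kappa_n\to1$. For $s=-\kappa_n$,
$$\frac{2-s}{1-s}=1+\frac1{1-s}=1+\frac1{1+\kappa_n}=1+\delta_n=2^{1/n},$$
so $(2-s)^n=2(1-s)^n$ and the bracket in (6) vanishes. For $n=2$ this is $\kappa_2=\sqrt2$, in agreement with $2-s^2=0$. If $t\ne2$ and $p=\frac1{2-t}$, then $p\ne0$ and $2-\frac1p=t$. Hence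
$$t^N=-\kappa_n,\ t\ne2\quad\Longrightarrow\quad f_{n,N}\Bigl(\frac1{2-t}\Bigr)=0. \tag{7}$$

**Lemma 4.** For each $t_0\in\mathbb C$ with $|t_0|>1$ there are $t_N\to t_0$ (as $N\to\infty$) and integers $n(N)\ge2$ with $t_N^N=-\kappa_{n(N)}$.

*Proof.* Let $t_0=\rho e^{i\theta}$ with $\rho>1$.

**Step 1: match the modulus.** For $N$ large, $\rho^N\ge\kappa_2$, and since $\kappa_n$ increases to $\infty$ there is $n=n(N)\ge2$ with $\kappa_n\le\rho^N<\kappa_{n+1}$. As $\kappa_{n(N)+1}>\rho^N\to\infty$, we have $n(N)\to\infty$. Now
$$1\le\frac{\rho^N}{\kappa_{n(N)}}<\frac{\kappa_{n(N)+1}}{\kappa_{n(N)}}\longrightarrow1 ,$$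
so $\rho^N/\kappa_{n(N)}\to1$ and $\kappa_{n(N)}^{1/N}=\rho\,\bigl(\kappa_{n(N)}/\rho^N\bigr)^{1/N}\to\rho$.

**Step 2: match the argument.** The $N$-th roots of $-\kappa_n$ are $\kappa_n^{1/N}e^{i\pi(2k+1)/N}$. Their arguments are spaced by $2\pi/N$, so one of these roots has argument within $\pi/N$ of $\theta$ modulo $2\pi$. Call it $t_N$. Then $t_N\to\rho e^{i\theta}=t_0$. $\square$

The hypothesis $|t_0|>1$ is what makes $\rho^N$ grow, so that the slowly spreading sequence $\kappa_n$ can approximate it well.

## Roots tending to infinity: proof of Theorem 1

**Step 1: produce zeros of $f_{n,N}$ of large modulus.** We aim at $t=2$ without hitting it. For $N\ge2$ choose $n=n(N)\ge2$ with $\kappa_n\le2^N<\kappa_{n+1}$; this is possible as $\kappa_2=\sqrt2<2^N$. Put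
$$t_N=\kappa_{n(N)}^{1/N}\,e^{i\pi/N}.$$
Then $t_N^N=-\kappa_{n(N)}$. As in Step 1 of Lemma 4 with $\rho=2$, $\kappa_{n(N)}^{1/N}\to2$, so $t_N\to2$. Also $t_N\notin\mathbb R$, because $0<\pi/N<\pi$; so $t_N\ne2$. By (7), $p_N=\frac1{2-t_N}$ is a zero of $f_{n(N),N}$, and $|p_N|\to\infty$.

**Step 2: replace them by roots of networks.** Once $|p_N|>2$, the point $p_N$ lies in $U_1$. Lemma 3 with $\ell=1$ gives, for large $K$, a root of $\mathrm{Rel}(\mathbf N^{1,K}_{n(N),N};p)$ within distance $1$ of $p_N$, hence of modulus at least $|p_N|-1$. As $|p_N|\to\infty$, the set of roots is unbounded. $\blacksquare$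

*How fast this choice grows.* Since $\kappa_{n(N)}/2^N\to1$, we have $\ln\kappa_{n(N)}^{1/N}=\ln2+o(\frac1N)$, so $t_N=2\exp\bigl(\frac{i\pi}N+o(\frac1N)\bigr)$ and $2-t_N=-\frac{2\pi i}N+o(\frac1N)$. Thus $|p_N|\sim\frac N{2\pi}$. At the same time $\kappa_n\sim\frac n{\ln2}$ gives $n(N)\sim2^N\ln2$. With this choice the number of paths is exponential in $N$, while the root grows only linearly in $N$.

## Density in the plane: proof of Theorem 2

We show that every $p_0\in\mathbb C$ is a limit of roots of simple networks. Two different families are used, one outside the closed unit disk and one inside it.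

**Step 1: points with $|p_0|>1$.** Here the aim is to use Lemma 4 at a general $t_0$, and paths of length $\ell\ge2$ in the bundles. The longer paths do two things: they keep the graph simple, and they enlarge the region $U_\ell$ from $|p|>2$ to $|p|>2^{1/\ell}$, which approaches $|p|>1$.

Put $t_0=2-\frac1{p_0}$. Then $|t_0|\ge2-\frac1{|p_0|}>1$, and $t_0\ne2$. By Lemma 4 there are $t_N\to t_0$ with $t_N^N=-\kappa_{n(N)}$. For large $N$ we have $t_N\ne2$, and by (7) the points
$$p_N=\frac1{2-t_N}\longrightarrow\frac1{2-t_0}=p_0$$
are zeros of $f_{n(N),N}$. Fix $\ell\ge2$ with $2^{1/\ell}<|p_0|$. For large $N$ we have $N\ge2$ and $p_N\in U_\ell$, so by Lemma 3 the point $p_N$ is a limit, as $K\to\infty$, of roots of $\mathrm{Rel}(\mathbf N^{\ell,K}_{n(N),N};p)$. These networks are simple. Hence $p_0$, being a limit of the $p_N$, lies in the closure of the set of roots of simple networks.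

**Step 2: points with $|p_0|\le1$.** Here the networks (1) suffice. The points $\rho e^{i\theta}$ with $0<\rho<1$ are dense in the closed unit disk, and a closure is closed, so we may assume $p_0=\rho e^{i\theta}$ with $0<\rho<1$.

Let $h\ge2$. By (1), $d$ internally disjoint paths of length $h$ form a simple network whose roots are the solutions of $p^h=1-\omega$ with $\omega^d=1$. As $\omega$ runs over the unit circle, $|1-\omega|$ takes all values in $[0,2]$ and is continuous. Because $\rho^h<1$, the set of $\omega$ with $\frac12\rho^h<|1-\omega|<2\rho^h$ is a nonempty open subset of the circle. Roots of unity are dense in the circle, so this set contains a root of unity $\omega$, of some order $d$. The $h$-th roots of $1-\omega$ have modulus between $2^{-1/h}\rho$ and $2^{1/h}\rho$. Their arguments are spaced by $2\pi/h$, so one of them has argument within $\pi/h$ of $\theta$ modulo $2\pi$. It is a root of the reliability polynomial of this network. As $h\to\infty$, its modulus tends to $\rho$ and its argument to $\theta$ modulo $2\pi$, so these roots converge to $p_0$.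

**Step 3: put the two regions together.** Steps 1 and 2 cover all $p_0\in\mathbb C$, so the roots of two-terminal reliability polynomials of simple graphs are dense in $\mathbb C$. Simple graphs are among the multigraphs, so the closure of the set of all roots is $\mathbb C$ in both settings. $\blacksquare$
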